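# Discriminant complements of the space curves $x^2+y^q+z^r=yz=0$: too many commuting loops

## 1. The theorem

For $q,r\ge 2$ let $Y_{q,r}$ be the germ at $0\in\mathbf C^3$ of the curve
$$x^2+y^q+z^r=0,\qquad yz=0 .$$
In Giusti's classification of simple space curve singularities, $T_7=Y_{3,3}$, $T_8=Y_{3,4}$, $T_9=Y_{3,5}$, and $S_\mu=Y_{2,\mu-3}$ for $\mu\ge5$. The labels $E_6[*],E_7[*],E_8[*]$ are used for $T_7,T_8,T_9$, and $D_k[*]$ with $k=\mu-1$ for $S_\mu$. Let $f:(X,0)\to(S,0)$ be the semi-universal deformation of $Y_{q,r}$ and $D\subset S$ its discriminant, where $S$ also denotes a sufficiently small ball representing the base.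

**Theorem.** One has $\tau:=\dim S=q+r+1$, and the following hold.

(a) If $q,r\ge 3$, then $\pi_1(S\setminus D)$ contains a subgroup isomorphic to $\mathbf Z^{\tau+1}$. Hence $\pi_i(S\setminus D)\neq0$ for some $2\le i\le\tau$, and $S\setminus D$ is not a $K(\pi,1)$.

(b) For $T_7,T_8,T_9$ (where $\tau=\mu=7,8,9$) one has $\pi_i(S\setminus D)\ne0$ for some $2\le i\le\mu-1$.

(c) Together with the quoted result that $S\setminus D$ is a $K(\pi,1)$ for every $S_\mu$, $\mu\ge5$: for all $q,r\ge2$, the discriminant complement of $Y_{q,r}$ is a $K(\pi,1)$ if and only if $\min(q,r)=2$.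

So for none of $E_6[*],E_7[*],E_8[*]$ do all higher homotopy groups of $S\setminus D$ vanish. The quoted result enters only in (c).

## 2. Deformations, discriminants, and the cusp as a test case

A **deformation** of a germ $(X_0,0)$ is a flat holomorphic map germ $f:(X,0)\to(S,0)$ together with an isomorphism of $(X_0,0)$ with the special fibre $(f^{-1}(0),0)$. It is **semi-universal** (or miniversal) if every deformation is a pull-back of it and the differential at $0$ of the classifying map is uniquely determined. For a complete intersection $g=(g_1,g_2)$ in $(\mathbf C^3,0)$ with isolated singularity, let $T^1$ be $\mathcal O^2$ modulo the $\mathcal O$-multiples of $\partial g/\partial x,\partial g/\partial y,\partial g/\partial z$ and modulo $(g_1,g_2)\mathcal O^2$. If $e_1,\dots,e_\tau\in\mathcal O^2$ represent a basis of $T^1$, then $g+\sum s_le_l=0$ is a semi-universal deformation. The same recipe works for one equation in two variables. The **discriminant** $D$ is the set of $s$ whose fibre $X_s$ is singular. A connected space (of the homotopy type of a CW complex) is a **$K(\pi,1)$** if all its homotopy groups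 $\pi_i$, $i\geq2$, vanish.

**Example 1 (the cusp).** For $X^2+v^3=0$ the space $T^1=\mathcal O/(X,v^2)$ has basis $1,v$, and the semi-universal deformation is
$$E:\ X^2+v^3+Av+B=0 .$$
It is singular exactly when $v^3+Av+B$ has a multiple root, so $D=\{4A^3+27B^2=0\}$. The complement is the space of three distinct unordered points of $\mathbf C$ with sum $0$, and its fundamental group is the braid group $B_3$. Ordering the roots gives a $6$-fold cover, isomorphic to $\mathbf C^*\times(\mathbf C\setminus\{0,1\})$ via $v_2-v_1$ and $(v_3-v_1)/(v_2-v_1)$. So the complement is a $K(\pi,1)$, and $B_3$ has the finite-index subgroup $\mathbf Z\times F_2$ with $F_2$ free. Consequently a free abelian subgroup of $B_3$ has rank at most $2$, which is also the dimension of the base.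

The fibre has a cusp only over $(A,B)=(0,0)$, since a cusp needs a triple root. This remark will be used several times.

## 3. Stein manifolds with too much commutation

**Proposition 1.** Let $M$ be a connected Stein manifold of complex dimension $n$ such that $\pi_1(M)$ contains a subgroup $A\cong\mathbf Z^{n+1}$. Then $\pi_i(M)\ne0$ for some $2\le i\le n$.

*Proof.* Let $\hat M\to M$ be the covering with $\pi_1(\hat M)=A$. A covering of a Stein manifold is Stein, so by Andreotti–Frankel $\hat M$ has the homotopy type of a CW complex of dimension $\le n$, and $H_{n+1}(\hat M)=0$. Suppose $\pi_i(M)=0$ for $2\le i\le n$. Then one can build a $K(A,1)$ from $\hat M$ by attaching cells of dimension $\ge n+2$ only: they kill $\pi_{n+1}$, then $\pi_{n+2}$, and so on. Attaching cells of dimension $\ge n+2$ induces a surjection on $H_{n+1}$. So $0=H_{n+1}(\hat M)$ surjects onto $H_{n+1}(K(A,1))=H_{n+1}((S^1)^{n+1})=\mathbf Z$, a contradiction. $\square$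

**Example 2 (three lines in the plane).** Let $M=\{(x,y)\in\mathbf C^2:\ xy(1-x-y)\neq0\}$. This is the plane $x_1+x_2+x_3=x_0$ in $\mathbf P^3$ minus the four coordinate planes. The Zariski–Lefschetz theorem (Hamm–Lê 1973) says that for planes $H$ in a non-empty Zariski open set, the inclusion of $H\setminus\bigcup\{x_i=0\}$ into $\mathbf P^3\setminus\bigcup\{x_i=0\}=(\mathbf C^*)^3$ is an isomorphism on $\pi_1$. The planes $\sum a_ix_i=0$ with all $a_i\neq 0$ are permuted transitively by the diagonal matrices, which preserve the arrangement. So the conclusion holds for all of them, and $\pi_1(M)=\mathbf Z^3$. As $M$ is affine of dimension $2$, Proposition 1 gives $\pi_2(M)\neq0$. The mechanism is that a generic section lowers the dimension and keeps $\pi_1$. It returns in Section 8, where it supplies exactly the rank that is missing.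

## 4. The explicit family and its circle action

**Step 1: a basis of $T^1$.** The relations are the multiples of $(2x,0)$, $(qy^{q-1},z)$, $(rz^{r-1},y)$, and $(g_1,g_2)\mathcal O^2$ with $g_1=x^2+y^q+z^r$, $g_2=yz$. In $T^1$ we have $(xh,0)=0$ for all $h$, and
$$(0,z)=-q(y^{q-1},0),\qquad (0,y)=-r(z^{r-1},0).$$
Multiplying these by $x,y,z$ and using $(yz,0)=(0,yz)=0$ gives $(y^q,0)=(z^r,0)=0$ and $(0,y^2)=(0,z^2)=(0,xy)=(0,xz)=0$. Then $(0,g_1)=0$ gives $(0,x^2)=0$. So $T^1$ is spanned by
$$(1,0),\quad (y^i,0)_{1\le i<q},\quad (z^j,0)_{1\le j<r},\quad(0,1),\quad(0,x).$$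
For independence, consider these functionals of $(h,k)\in\mathcal O^2$: the coefficients in $h$ of $1$, of $y^i$ ($1\le i\le q-2$) and of $z^j$ ($1\le j\le r-2$); the coefficients in $k$ of $1$ and $x$; and $[y^{q-1}]h-q[z]k$, $[z^{r-1}]h-r[y]k$. They vanish on all relations. On $\phi\cdot(qy^{q-1},z)$, for instance, the only one that could be nonzero gives $q\phi(0)-q\phi(0)=0$; multiples of $g_1$ have no monomial $1,x,y,z$ and no $y^i$ with $i<q$ or $z^j$ with $j<r$; multiples of $yz$ have no pure powers. They are dual to the spanning set. Hence $\tau=q+r+1$, and the semi-universal deformation is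
$$yz=a+bx,\qquad x^2+y^q+z^r+c_0+\sum_{i=1}^{q-1}c_iy^i+\sum_{j=1}^{r-1}d_jz^j=0. \tag{1}$$
For $q=r=2$ this reads $yz=a+bx$, $x^2+y^2+z^2+c_0+c_1y+d_1z=0$, with $\tau=5$. Let $X_s\subset\mathbf C^3$ be the affine curve (1) with parameter $s$.

**Step 2: weights.** Let $u\in\mathbf C^*$ act on $(x,y,z)$ with weights $(qr,2r,2q)$ and on the parameters diagonally with weights
$$a:\ 2(q+r),\quad b:\ 2(q+r)-qr,\quad c_0:\ 2qr,\quad c_i:\ 2r(q-i),\quad d_j:\ 2q(r-j).$$
Then $u\cdot X_s=X_{u\cdot s}$. Only $b$ can have non-positive weight. For $q=3$ its weight is $6-r$, so for $T_7,T_8,T_9$ all parameter weights are positive. In general we use only $S^1\subset\mathbf C^*$, which preserves every ball about $0$ in the base.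

**Step 3: Milnor fibres.** Put $n=|x|^4+|y|^{2q}+|z|^{2r}$, so $n(u\cdot P)=|u|^{4qr}n(P)$, and let $B=\{n\le\epsilon\}$. Since $X_0$ is $\mathbf C^*$-invariant, it is transverse to all level sets of $n$ away from $0$. Fix $0<\epsilon'<\epsilon$. For a small enough ball $S$, all $X_s$ with $s\in S$ are smooth and transverse to $\{n=e\}$ along $\{n=e\}$, for $\epsilon'\le e\le\epsilon$. For $s\in S\setminus D$ the Milnor fibre is $F_s=X_s\cap B$. Passing from $\epsilon$ to a smaller radius, after shrinking $S$, only removes collars from $F_s$.

We use two standard facts (see Looijenga, *Isolated singular points on complete intersections*).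

1. $D$ is a hypersurface $\{h=0\}$, and the homotopy type of $S\setminus D$ does not depend on the small ball $S$; inclusions of smaller balls induce homotopy equivalences of the complements (local conic structure).
2. *Openness of versality.* If $X_s\cap B$ has singular points $x_1,\dots,x_k$ with miniversal bases $(S_i,0)$ and discriminants $D_i$, then the classifying map $(\varphi_i):(S,s)\to\prod_i(S_i,0)$ is a submersion, and $D=\bigcup\varphi_i^{-1}(D_i)$ near $s$.

**Step 4: globalization when all parameter weights are positive.** Let $s\in S$ and $P\in X_s$ with $n(P)\ge\epsilon$. Choose $0<\lambda\le1$ with $\lambda\cdot P\in\partial B$. Then $\lambda\cdot s\in S$ and $X_{\lambda\cdot s}$ is transverse to $\partial B$, so $X_s$ is smooth and transverse to the level of $n$ at $P$. Hence for $s\in S\setminus D$ the whole affine curve $X_s$ is $F_s$ with open collars attached. Now let $D\subset\mathbf C^\tau$ denote the set of all $s$ with $X_s$ singular. Any compact subset of $\mathbf C^\tau$ is moved into $S$ by some small $\lambda$, and the scaling by $\lambda\le1$ preserves $S$ and $D$. It follows that: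

- $S\setminus D\subset\mathbf C^\tau\setminus D$ is a homotopy equivalence;
- the curves $X_s$ form a locally trivial bundle over $\mathbf C^\tau\setminus D$;
- openness of versality holds at every point of $\mathbf C^\tau$;
- for $s$ in a compact set, the singular points of $X_s$ lie in a compact set, and outside a large level set of $n$ the curves form a trivial family of ends.

## 5. From $\mathbf Z^{\tau+1}$ to the theorem

Suppose that for all $q,r\ge 3$ we know
$$\mathbf Z^{\tau+1}\subset\pi_1(S\setminus D). \tag{2}$$

**Part (a).** $S\setminus D$ is a ball minus $\{h=0\}$, hence a connected Stein manifold of dimension $\tau$. Apply Proposition 1.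

**Part (b), step 1: a quasi-homogeneous equation.** All weights are now positive, and $S\setminus D\simeq M:=\mathbf C^\mu\setminus D$. Let $h$ be a reduced equation of $D$ near $0$. Since $D$ is $\mathbf C^*$-invariant, $h(u\cdot s)$ vanishes for $s\in D$, so $h(u\cdot s)=e(u,s)h(s)$ with $e$ holomorphic for $u$ in an annulus around $S^1$ and $s$ near $0$. From $e(uv,s)=e(u,v\cdot s)\,e(v,s)$ we see that $u\mapsto e(u,0)$ is a continuous character of $S^1$, so it equals $u^N$. Replace $h$ by the average over $S^1$ of $u^{-N}h(u\cdot s)$. It is $h$ times a function with value $1$ at $s=0$, so it still defines $D$ near $0$, and it satisfies $h(u\cdot s)=u^Nh(s)$. Its Taylor series contains only monomials of weighted degree $N$, so it is a polynomial. Since $h(0)=0$ and $h\ne0$, we have $N>0$. Both $D$ and $\{h=0\}$ are $\mathbf C^*$-invariant, so they agree in all of $\mathbf C^\mu$.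

**Part (b), step 2: gaining one dimension.** By Euler's relation $\sum w_is_i\,\partial h/\partial s_i=Nh$ (with $w_i$ the weights), $dh\ne0$ on $\{h=1\}$. Let $M_1$ be a component of $\{h=1\}$, a smooth affine variety of dimension $\mu-1$. The map $\mathbf C^*\times\{h=1\}\to M$, $(u,m)\mapsto u\cdot m$, is an $N$-sheeted covering: the points over $s$ are the $(u,u^{-1}\cdot s)$ with $u^N=h(s)$. So $\mathbf C^*\times M_1\to M$ is a finite covering, and $\pi_i(M)=\pi_i(M_1)$ for $i\ge2$. A finite-index subgroup, isomorphic to $\mathbf Z^{\mu+1}$, of the group in (2) lies in $\mathbf Z\times\pi_1(M_1)$. Its projection to $\pi_1(M_1)$ has kernel inside $\mathbf Z$, so its image is abelian of rank at least $\mu$, and $\pi_1(M_1)\supset\mathbf Z^\mu$. Proposition 1 for $M_1$ with $n=\mu-1$ gives $\pi_i(M)=\pi_i(M_1)\neq0$ for some $2\le i\le\mu-1$.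

**Part (c).** If $\min(q,r)\ge3$, use (a). If $\min(q,r)=2$, then up to $y\leftrightarrow z$ the germ is $S_\mu$ with $\mu=\max(q,r)+3\ge5$, and the quoted result applies.

Everything now rests on (2).

## 6. Twists along a pants decomposition

To see that commuting elements of $\pi_1(S\setminus D)$ are independent, we map them to a mapping class group. Let $\mathrm{Mod}(F,\partial F)$ be the group of isotopy classes of orientation-preserving homeomorphisms of $F$ that fix $\partial F$ pointwise, and $\mathrm{Mod}(F^\circ)$ the mapping class group of the interior. The boundaries $\partial F_s$ form a bundle over the whole contractible ball $S$, so this bundle is trivial, and its trivialization is unique up to homotopy. We get the monodromy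
$$\rho:\pi_1(S\setminus D,s)\to\mathrm{Mod}(F_s,\partial F_s).$$
Removing collars from $F_s$ or shrinking $S$ does not change it. We use the following facts from Farb–Margalit, *A Primer on Mapping Class Groups* (Lemma 3.17, Prop. 3.19, Prop. 4.12).

(M1) If $\chi(F)<0$, the kernel of $\mathrm{Mod}(F,\partial F)\to\mathrm{Mod}(F^\circ)$ is free abelian on the twists along the boundary components.

(M2) Let disjoint simple closed curves cut $F$ into pairs of pants, and let $\mathcal C$ be the set of these cutting curves together with the boundary components. Then the Dehn twists $T_c$, $c\in\mathcal C$, form a basis of a free abelian subgroup of $\mathrm{Mod}(F,\partial F)$, and those along cutting curves form a basis of a free abelian subgroup of $\mathrm{Mod}(F^\circ)$. Indeed, a disc bounded by a cutting curve, or an annulus cobounded by two elements of $\mathcal C$, would be a union of pieces of Euler characteristic $-1$, which is impossible. So the cutting curves are essential, non-peripheral and pairwise non-isotopic, and Lemma 3.17 gives the statement in $\mathrm{Mod}(F^\circ)$. A relation in $\mathrm{Mod}(F,\partial F)$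 maps to one in $\mathrm{Mod}(F^\circ)$, so the exponents at cutting curves vanish; the remaining ones vanish by (M1).

(M3) If $a,b$ meet once transversally in a one-holed torus $T$, then $(T_aT_b)^6=T_{\partial T}$.

Such a $\mathcal C$ is called a **pants system**. For example, in a one-holed torus $T$ with a non-separating curve $\ell$, the set $\{\ell,\partial T\}$ is a pants system, and $T_\ell,T_{\partial T}$ generate $\mathbf Z^2$.

One loop is available in all cases.

**Lemma 2.** Let $s\in S\setminus D$ and let $\zeta$ be the loop $\theta\mapsto e^{i\theta}\cdot s$, $0\le\theta\le2\pi$. Then $\zeta$ is central in $\pi_1(S\setminus D,s)$, and $\rho(\zeta)=\prod_kT_{\partial_k}^{n_k}$ over all boundary components, with all $n_k\neq0$ and of the same sign.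

*Proof.* For a loop $\gamma$ at $s$, the torus $(\theta,t)\mapsto e^{i\theta}\cdot\gamma(t)$ in $S\setminus D$ shows that $\zeta$ and $\gamma$ commute.

**Step 1: an equivariant trivialization of the collar.** Let $N_s=X_s\cap\{\epsilon'\le n\le\epsilon\}$ and $N=\bigcup_{s\in S}N_s$. The map $(f,n):N\to S\times[\epsilon',\epsilon]$ is a proper submersion; $f$ is $S^1$-equivariant and $n$ is $S^1$-invariant. The right inverses of its differential form an affine space at each point, so we can average one over $S^1$ and obtain an $S^1$-invariant one. With it, lift the path $t\mapsto ts$, $t\in[0,1]$, to paths in $N$ along which $n$ is constant. Sending $(m,s)$ to the end point of the lift that starts at $m\in N_0$ gives a diffeomorphism $\Psi:N_0\times S\to N$ over $S$ that preserves $n$. As $S^1$ acts linearly on $S$, $u\cdot(ts)=t(u\cdot s)$, so $\Psi(u\cdot m,u\cdot s)=u\cdot\Psi(m,s)$ for $u\in S^1$. By the action of $\mathbf R_{>0}$, $N_0\cong L\times[0,1]$ equivariantly, with $L=X_0\cap\partial B$ placed at $L\times1$. We trivialize the boundary family by $\Psi|_{n=\epsilon}$.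

**Step 2: transport along $\zeta$.** Let $\chi:[0,1]\to[0,1]$ be smooth, $0$ near $0$ and $1$ near $1$. Let $g_\theta:F_s\to F_{e^{i\theta}\cdot s}$ be multiplication by $e^{i\theta}$ outside the collar $N_s$, and on $N_s$ let
$$\Psi((\ell,w),s)\mapsto\Psi\big((e^{i\theta(1-\chi(w))}\cdot\ell,w),e^{i\theta}\cdot s\big).$$
Near the inner end $\chi=0$, and the two definitions agree by equivariance. At $w=1$ the point $\ell$ is kept, so $g_\theta$ respects the boundary trivialization. Since the weights are integers, $g_{2\pi}$ is the identity except for $(\ell,w)\mapsto(e^{-2\pi i\chi(w)}\cdot\ell,w)$ on the collar. Each branch of $X_0$ minus the origin is one $\mathbf C^*$-orbit, so each component of $L$ is one $S^1$-orbit with finite stabilizer, of order $m_k\ge1$. While the angle runs through $2\pi$ the orbit is covered $m_k$ times. So $g_{2\pi}$ is an $m_k$-fold twist in the $k$-th collar, with the same handedness for all $k$, because each collar is oriented by its complex structure in the same way. $\square$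

For $q,r\geq3$ we shall prove:

**Statement $H(q,r)$.** There are $\tau+1$ pairwise commuting elements of $\pi_1(S\setminus D)$ whose images under $\rho$ are products of powers of twists along the curves of one pants system of $F$ and generate a free abelian group of rank $\tau+1$.

$H(q,r)$ implies (2): an abelian group with $\tau+1$ generators that surjects onto $\mathbf Z^{\tau+1}$ is $\mathbf Z^{\tau+1}$.

## 7. What the loops near one singular fibre give

The first thing to try for $T_7$ is to collect commuting loops near a single point $s\ne0$ of $D$. Suppose that the only singular points of $X_s$ are $k$ nodes and $l$ cusps. A node has the miniversal family $X^2+v^2+A=0$ with discriminant $\{0\}\subset\mathbf C$, and cusps are Example 1. By openness of versality the local complement is a product of $k$ punctured discs, $l$ cusp complements and a ball of dimension $7-k-2l$. Its fundamental group is $\mathbf Z^k\times B_3^l$. An abelian subgroup embeds in the product of its projections, so by Example 1 its rank, if it is free, is at most $k+2l$.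

Here is where this stops. Near $s$, the set on which all classifying maps vanish has dimension $7-k-2l$. It contains the points $u\cdot s$ with $u$ near $1$: their fibres are isomorphic to $X_s$, and the miniversal families of node and cusp have a node, respectively a cusp, only over $0$. As $s\neq0$ and all weights are positive, this set has positive dimension, so $k+2l\le 6$. Adding $\zeta$ gives rank at most $7$, but we need $8$. A fibre with two cusps gives $4+1=5$ in this way.

The missing elements must come from moving the singular fibre along its stratum. For two cusps the stratum has dimension $7-4=3$; the cusps contribute $4$, and we want $4$ more, $\zeta$ included. So a three-dimensional family of two-cusp curves must carry $\mathbf Z^4$. As in Example 2, a generic section will provide it.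

## 8. Four points with sum zero

Let $\mathrm{Conf}=\{p\in(\mathbf C^*)^4:\ p_i\neq p_j\text{ for }i\ne j\}$ and $\tilde N=\{p\in\mathrm{Conf}:\ \sum p_i=0\}$.

**Lemma 3.** The inclusion induces an isomorphism $\pi_1(\tilde N)\to\pi_1(\mathrm{Conf})$.

*Proof.* **Step 1: the plane is transverse to the arrangement.** The flats of the arrangement $\{p_i=0\},\{p_i=p_j\}$ in $\mathbf C^4$ correspond to partitions of $\{0,1,2,3,4\}$, with $p_0=0$. On a flat other than the origin, let $B_1,\dots,B_d$, $d\ge1$, be the blocks not containing $0$ and $t_k$ the common value on $B_k$. Then $\sum p_i=\sum|B_k|t_k\not\equiv0$. So in $\mathbf P^3$ the plane $H_0=\{\sum p_i=0\}$ contains no flat, not even one of dimension $0$, and is therefore transverse to all strata.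

**Step 2: all such planes are alike.** A plane contains no flat iff it contains none of the finitely many $0$-dimensional flats. Such planes form the complement of finitely many hyperplanes in the dual projective space, a connected space. Over it the pairs ($H$, arrangement in $H$) are locally trivial by Thom's isotopy lemma. Along a path $H_\xi$ of such planes, the trivialization followed by the inclusion into $\mathbf P^3$ minus the arrangement is a homotopy. So the inclusion of the complement in $H_\xi$ is an isomorphism on $\pi_1$ for all $\xi$ if it is for one. By the Zariski–Lefschetz theorem (Hamm–Lê 1973) it is one for $H$ in a non-empty Zariski open set, hence for $H_0$.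

**Step 3: back to the cones.** $\mathrm{Conf}$ and $\tilde N$ are $\mathbf C^*$-bundles over these projectivized complements, compatibly trivialized by the linear form $p_1$. $\square$

**The three loops.** Let $p^0=(1,i,-1,-i)\in\tilde N$. Let $k_{12}$ and $k_{34}$ be the quarter circles $1\to i$ and $-1\to-i$, and let $\mathbb D\not\ni0$ be a closed disc neighbourhood of the circular arc $1\to i\to-1\to-i$. Let $N(k_{12}),N(k_{34})\subset\mathrm{int}\,\mathbb D$ be disjoint closed disc neighbourhoods of the quarter circles. Let $A_{12},A_{34},Z\in\pi_1(\mathrm{Conf},p^0)$ be given by a full rotation of $N(k_{12})$, of $N(k_{34})$, and of $\mathbb D$ respectively, each tapered to the identity in a collar. $A_{12}$ and $A_{34}$ commute because the supports are disjoint. If $R_\theta$ is the rotation of $\mathbb D$ and $\gamma$ a loop of configurations in the rigidly rotated core of $\mathbb D$, which we take to contain $N(k_{12})\cup N(k_{34})$, then the torus $(\theta,\xi)\mapsto R_\theta\gamma(\xi)$ shows that $Z$ commutes with $\gamma$. By Lemma 3 these classes correspond to commuting elements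
$$a_{12},\ a_{34},\ z\in\pi_1(\tilde N,p^0).$$

**Remark.** $\tilde N$ has dimension $3$, but its fundamental group contains $\mathbf Z^4$: add the rotation $p\mapsto e^{i\theta}p$, which is central. The winding numbers of $(p_1,\ p_1-p_2,\ p_3-p_4,\ p_1-p_3)$ are $(0,1,0,0)$, $(0,0,1,0)$, $(0,1,1,1)$ and $(1,1,1,1)$ on $a_{12},a_{34},z$ and the rotation, and these vectors are independent. This is the surplus asked for in Section 7.

**The double cover.** Along $a_{12},a_{34},z$ each $p_i$ has winding number $0$ about the origin, because this can be computed in $\mathrm{Conf}$, where the points that move stay in $\mathbb D\not\ni0$. So $\prod p_i$ has winding number $0$, and the three loops lift to closed loops in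
$$\tilde N_2=\{(p,w):\ p\in\tilde N,\ w^2=\textstyle\prod p_i\}.$$
The lifts commute, since $\pi_1(\tilde N_2)\subset\pi_1(\tilde N)$. We write $p$ for points of $\tilde N_2$ and fix a lift of $p^0$, again called $p^0$.

## 9. Symmetric $T_7$-curves as double covers of cubics

Let $q=r=3$, so $S\setminus D\simeq\mathbf C^7\setminus D$. We now turn four points with sum zero into two-cusp curves. The symmetry $y\leftrightarrow z$ makes the curves double covers of plane cubics, and four branch points on a cubic, with one point at infinity as origin, must have sum $0$.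

**Step 1: coordinates on the symmetric locus.** Let $\mathcal L\cong\mathbf C^5$ be given by $c_1=d_1$, $c_2=d_2$. Put $\Sigma=y+z$ and $\delta=y-z$. With $yz=a+bx$, (1) becomes on $\mathcal L$
$$x^2+\Sigma^3-3(a+bx)\Sigma+c_2(\Sigma^2-2a-2bx)+c_1\Sigma+c_0=0,\qquad \delta^2=\Sigma^2-4a-4bx .$$
Put $X=x-\frac12(3b\Sigma+2bc_2)$. The first equation becomes
$$X^2+\Sigma^3+\big(c_2-\tfrac94b^2\big)\Sigma^2+P_1\Sigma+P_0=0,\qquad P_1=c_1-3a-3b^2c_2,\quad P_0=c_0-2ac_2-b^2c_2^2 .$$
With $3m=c_2-\frac94b^2$ and $v=\Sigma+m$ we get
$$E:\ X^2+v^3+Av+B=0,\qquad \delta^2=f:=v^2+\alpha X+\beta v+\gamma, \tag{3}$$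
where $A=P_1-3m^2$, $B=P_0-mP_1+2m^3$, $\alpha=-4b$, $\beta=-2m-6b^2=-\frac23c_2-\frac92b^2$, and $\gamma=-4a+m^2+6b^2m-4b^2c_2$. Successively $\alpha,\beta,\gamma,A,B$ determine $b,c_2,a,c_1,c_0$ polynomially, so $(\alpha,\beta,\gamma,A,B)$ are global coordinates on $\mathcal L$. For arbitrary $s\in\mathbf C^7$ we use the same formulas with $c_2$ replaced by $\frac12(c_2+d_2)$ to define $s$-dependent affine coordinates $(X,v,\delta)$ on $\mathbf C^3$. For every $s$, $\delta^2$ is then still a polynomial in $(X,v)$ on $X_s$.

**Step 2: smoothness.** At a point with $\delta\neq0$ the curve (3) is smooth iff $E$ is smooth at $(X,v)$. At a point with $\delta=0$ it is smooth iff $dE\wedge df\ne0$, with $E$ also denoting its equation. So (3) is smooth iff $E$ is smooth and $f|_E$ has only simple zeros.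

**Step 3: the map $\Theta$.** For $g=(g_2,g_3)$ let $\sigma(t)=\sigma(t;g)$ and $\wp$ be the Weierstrass functions; $\sigma$ is entire in $(t,g_2,g_3)$, and $\sigma(t;0)=t$. Put
$$A=-\tfrac{g_2}4,\quad B=\tfrac{g_3}4,\qquad v=-\wp(t),\quad X=-\tfrac12\wp'(t).$$
From $\wp'^2=4\wp^3-g_2\wp-g_3$ this parametrizes $E=E_g$. For $g=0$ we have $v=-t^{-2}$, $X=t^{-3}$, and the cusp is at $t=\infty$. For $p\in\tilde N$ let
$$f_{p,g}(t)=\frac{\prod_{i=1}^4\sigma(t-p_i)}{\sigma(t)^4\prod_{i=1}^4\sigma(-p_i)} .$$
As $\sum p_i=0$, $f_{p,g}$ is elliptic for non-degenerate $g$. Its only pole is at $0$, with leading term $t^{-4}$. The elliptic functions with no pole except one of order $\le4$ at $0$ are spanned by $1,v,X,v^2$, so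
$$f_{p,g}=v^2+\alpha X+\beta v+\gamma .$$
The coefficients are read off from the Laurent expansion at $t=0$, so they are holomorphic in $(p,g)$ as long as all $\sigma(p_i;g)\ne0$, and by continuity the identity persists for degenerate $g$. This defines
$$\Theta(p,g)=(\alpha,\beta,\gamma,A,B)\in\mathcal L$$
for $g$ near $0$, locally uniformly in $p$.

**Step 4: where $\Theta$ lands.** Let $\Delta=\{g_2^3=27g_3^2\}$ and $\mathbb B_c=\{|g_2|^3+|g_3|^2<c\}$, with the contraction $\lambda\cdot g=(\lambda^4g_2,\lambda^6g_3)$, $0<\lambda\le1$, which preserves $\Delta$. Thus $\mathbb B_{c'}\setminus\Delta\subset\mathbb B_c\setminus\Delta$ is a homotopy equivalence for $c'<c$, and $\pi_1(\mathbb B_c\setminus\Delta)\cong B_3$ via the roots of $v^3+Av+B$. As $g\to0$, $\sigma(t;g)\to t$ uniformly on compacta, so by Rouché the shortest nonzero period tends to $\infty$. Hence for compact $K\subset\tilde N$ there is $c>0$ such that for $p\in K$ and $g\in\mathbb B_c\setminus\Delta$ the $p_i$ are distinct and nonzero modulo periods. By Step 2,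
$$\Theta(K\times(\mathbb B_c\setminus\Delta))\subset\mathbf C^7\setminus D . \tag{4}$$

**Step 5: two cusps.** For $g=0$ we have $f_{p,0}=t^{-4}\prod(1-t/p_i)$. It has simple zeros at the $p_i$, and its value at the cusp $X=v=0$, i.e. $t=\infty$, is $\gamma=1/\prod p_i\neq0$. Put $s_p=\Theta(p,0)$. So $X_{s_p}$ has exactly two singular points, at $X=v=0$, $\delta=\pm1/w$ with $w^2=\prod p_i$. There $\delta=\pm\sqrt f$ is a function of $(X,v)$, so both are ordinary cusps. Over $\tilde N_2$ they are consistently labelled $+$ and $-$. For the same reason:

> (5) Near either cusp, the deformation over $g\mapsto\Theta(p,g)$ is isomorphic to $X^2+v^3+Av+B=0$ with $(A,B)=(-g_2/4,g_3/4)$, the miniversal deformation of the cusp, with discriminant $\Delta$.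

We use this as the model miniversal family, with base coordinates $g$.

## 10. Carrying the cusp loops along the stratum

A loop $\eta$ in $\tilde N_2$ gives a loop of two-cusp curves. For fixed small $g^*\notin\Delta$ the loop $\Theta(\eta,g^*)$ is pushed off $D$. We need loops around each single branch of $D$ that commute with $\Theta(\eta,g^*)$. The map $\Theta$ alone deforms both cusps simultaneously, so we need the full versal base near $s_p$, together with a way to compare its local charts.

**Step 1: good boxes.** By openness of versality, $s_p$ ($p\in\tilde N_2$) has arbitrarily small *good boxes*: open sets $V\ni s_p$ with a chart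
$$(\psi,\varphi_+,\varphi_-):V\cong W\times\mathbb B_{c'}\times\mathbb B_{c'},\qquad W\subset\mathbf C^3\text{ a ball},$$
where $\varphi_\pm$ classifies the deformation of the cusp $\pm$, and $D\cap V=D_+\cup D_-$. Here $D_\pm=\varphi_\pm^{-1}(\Delta)$ is the set of $s\in V$ for which $X_s$ is singular near the cusp $\pm$ of $X_{s_p}$. Now let $p'$ be near $p$ in $\tilde N_2$, with $s_{p'}\in V$.

- $\varphi_\pm(s_{p'})=0$, since the only fibre of the miniversal family with a cusp is the one over $0$. Hence $s_{p'}$ has a neighbourhood basis of sub-boxes $V^\kappa=\{|\psi-\psi(s_{p'})|<\kappa,\ \varphi_\pm\in\mathbb B_\kappa\}$.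
- Near $s_{p'}$, $D_+$ and $D_-$ are intrinsic: they are the sets where $X_s$ is singular near the cusp $+$, respectively $-$, of $X_{s_{p'}}$.

For $V$ or any such sub-box, $V\setminus D\cong W\times(\mathbb B\setminus\Delta)\times(\mathbb B\setminus\Delta)$, so $\pi_1(V\setminus D)=G_+\times G_-$ with $G_\pm=\pi_1(\mathbb B\setminus\Delta)$. The map $\varphi_\pm:V\setminus D_\pm\to\mathbb B\setminus\Delta$ is a homotopy equivalence, and the inclusion $V\setminus D\subset V\setminus D_\pm$ induces the projection to $G_\pm$. In particular:

> (6) A class in $\pi_1(V\setminus D)$ is determined by its images in $\pi_1(V\setminus D_+)$ and $\pi_1(V\setminus D_-)$.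

**Step 2: loops around one branch.** Let $K\subset\tilde N_2$ be compact and connected with $p^0\in K$. Cover $K$ by finitely many relatively open $K_j$ with good boxes $V_j$ for which Step 1 holds at all $p\in K_j$ and $s_p\in V_j$ for all $p$ in the closure of $K_j$. Choose $c>0$ with $\Theta(K_j\times\mathbb B_c)\subset V_j$ for all $j$ and with (4). Any prescribed small good box at $s_{p^0}$ may be included among the $V_j$. Fix $g^*\in\mathbb B_c\setminus\Delta$. For $p\in K_j$ and a loop $\beta$ in $\mathbb B_c\setminus\Delta$ at a point $g_\bullet$, let $J_+^j(p,\beta)$ be the loop in $V_j\setminus D$ at $\Theta(p,g_\bullet)$ given by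
$$\psi=\psi(\Theta(p,g_\bullet)),\qquad\varphi_+=\varphi_+(\Theta(p,\beta(\cdot))),\qquad\varphi_-=\varphi_-(\Theta(p,g_\bullet)),$$
and define $J_-^j$ symmetrically. It avoids $D$ because by (4) neither $\varphi_+$ nor $\varphi_-$ meets $\Delta$.

**Lemma 4.** For $p\in K_j\cap K_k$, the loops $J^j_\pm(p,\beta)$ and $J^k_\pm(p,\beta)$ are equal in $\pi_1(\mathbf C^7\setminus D,\Theta(p,g_\bullet))$.

*Proof.* Take the sign $+$. For $0<\lambda\le1$ the loops $J_+^j(p,\lambda\cdot\beta)$ form a free homotopy whose base point runs along $\Theta(p,\lambda\cdot g_\bullet)$. This path is the same for $j$ and $k$, so it suffices to treat $\lambda\cdot\beta$ for small $\lambda$. Choose sub-boxes around $s_p$ with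
$$V_k^{\kappa'}\subset V_j^\kappa\subset V_j\cap V_k,$$
so small that the sets $D_\pm$ for $j$ and for $k$ agree on $V_j^\kappa$. For $\lambda$ small, $\Theta(p,\lambda\cdot\beta)$, $J_+^j(p,\lambda\cdot\beta)$ and $J_+^k(p,\lambda\cdot\beta)$ all lie in $V_k^{\kappa'}$. In $\pi_1(V_j^\kappa\setminus D_-)$ the class of $J_+^j$ is trivial, because its $\varphi_-$ is constant. In $\pi_1(V_j^\kappa\setminus D_+)$ it equals the class of $\Theta(p,\lambda\cdot\beta)$, which has the same $\varphi_+$. Likewise $J_+^k$ is trivial in $\pi_1(V_k^{\kappa'}\setminus D_-)$ and equals $\Theta(p,\lambda\cdot\beta)$ in $\pi_1(V_k^{\kappa'}\setminus D_+)$. Pushing forward along $V_k^{\kappa'}\subset V_j^\kappa$, the same holds in $\pi_1(V_j^\kappa\setminus D_\mp)$. So $J^j_+$ and $J^k_+$ have equal images in $\pi_1(V_j^\kappa\setminus D_+)$ and in $\pi_1(V_j^\kappa\setminus D_-)$, and by (6) they are equal. $\square$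

So $J_\pm(p,\beta)\in\pi_1(\mathbf C^7\setminus D,\Theta(p,g_\bullet))$ is well defined for $p\in K$.

**Lemma 5.** For every loop $\eta$ in $K$ at $p^0$ and every loop $\beta$ in $\mathbb B_c\setminus\Delta$ at $g^*$, the class of $\Theta(\eta,g^*)$ commutes with $J_\pm(p^0,\beta)$ in $\pi_1(\mathbf C^7\setminus D,\Theta(p^0,g^*))$.

*Proof.* On a subinterval with $\eta(\xi)\in K_j$ the loops $J_\pm^j(\eta(\xi),\beta)$ form a free homotopy in $\mathbf C^7\setminus D$ with base point running along $\Theta(\eta(\xi),g^*)$. By Lemma 4 these pieces fit together at the subdivision points. The labels $\pm$ return to themselves because $\eta$ is closed in $\tilde N_2$. So conjugation by $\Theta(\eta,g^*)$ carries $J_\pm(p^0,\beta)$ to itself. $\square$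

**Step 3: commutation among the $J$'s.** In a box $V$ at $s_{p^0}$, the map $\beta\mapsto J_\pm(p^0,\beta)$ is the homomorphism $\pi_1(\mathbb B_c\setminus\Delta,g^*)\to G_\pm$ induced by $\varphi_\pm\circ\Theta(p^0,\cdot)$, followed by $G_+\times G_-=\pi_1(V\setminus D)\to\pi_1(\mathbf C^7\setminus D)$. Hence each $J_+(p^0,\beta)$ commutes with each $J_-(p^0,\beta')$, and $J_\pm(p^0,\beta)$ commutes with $J_\pm(p^0,\beta')$ whenever $\beta,\beta'$ commute.

## 11. Eight commuting twists for $T_7$

**Proposition 6.** $H(3,3)$ holds.

**Step 1: choices.** These are made in the following order. Let $K\subset\tilde N_2$ be compact and connected, containing loops at $p^0$ that represent $a_{12},a_{34},z$ and homotopies showing that they commute. Choose an annulus $\mathcal A=\{R_0\le|t|\le R_1\}$ whose interior contains $\mathbb D$, all points of the configurations in $K$, and all those in homotopies in $\mathrm{Conf}$ from our loops to $A_{12},A_{34},Z$.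

Let $\nu=|X|^4+|v|^6$ and $Q=\{\nu\le\epsilon_1\}$. On $E_0$ we have $\nu=2|t|^{-12}$, so $E_0\cap Q=\{|t|\ge R\}\cup\{\infty\}$ with $R=(2/\epsilon_1)^{1/12}$. Take $\epsilon_1$ so small that $R>R_1$ and $|f-\gamma|\le\frac12|\gamma|$ on $Q$ for the parameter $s_{p^0}$. With $w^2=\prod p_i^0$, so that $\gamma=w^{-2}$, put
$$U_\pm=\{(X,v)\in Q,\ |\delta\mp w^{-1}|\le\tfrac12|w|^{-1}\}.$$
Their interiors are disjoint. For $|u|\le\frac12$, comparing power series gives $|\sqrt{1+u}-1|\le1-\sqrt{1-|u|}\le1-\sqrt{1/2}<\frac12$. So the part of $X_{s_{p^0}}$ over $Q$ lies in $U_+\cup U_-$, one copy of $E_0\cap Q$ in each. It stays away from the faces $|\delta\mp w^{-1}|=\frac12|w|^{-1}$ and is transverse to the faces over $\partial Q$, because $E_0$ is transverse to the level sets of $\nu$ away from the cusp. Over $Q$ the coordinate $\delta$ is bounded on $X_s$, uniformly for $s$ near $s_{p^0}$, so by compactness these properties persist. We choose a good box $V$ at $s_{p^0}$ such that for all $s\in V$: the part of $X_s$ over $Q$ lies in $U_+\cup U_-$ and avoids the faces $|\delta\mp w^{-1}|=\frac12|w|^{-1}$, $X_s$ is transverse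 to the faces over $\partial Q$, and $X_s$ is smooth outside $\mathrm{int}(U_+\cup U_-)$. Finally choose $c$ as in Section 10, with $V$ among the boxes, and $g^*\in\mathbb B_c\setminus\Delta$ sufficiently small. Put $s=\Theta(p^0,g^*)$.

**Step 2: the eight elements.** Let $\mathsf b_1,\mathsf b_2$ be the standard generators of $\pi_1(\mathbb B_c\setminus\Delta,g^*)\cong B_3$. In $\pi_1(\mathbf C^7\setminus D,s)$ take

- $\Theta(a_{12},g^*)$, $\Theta(a_{34},g^*)$, $\Theta(z,g^*)$;
- $\mathsf f_\pm=J_\pm(p^0,\mathsf b_1)$ and $\mathsf e_\pm=J_\pm(p^0,(\mathsf b_1\mathsf b_2)^6)$;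
- $\zeta$, the $S^1$-orbit loop of $s$.

They commute pairwise. The first three do because $\Theta(\cdot,g^*)$ maps $K$, with the commuting homotopies, into $\mathbf C^7\setminus D$. The next four do by Step 3 of Section 10, since $(\mathsf b_1\mathsf b_2)^6$ is central in $B_3$. The first three commute with the next four by Lemma 5, and $\zeta$ is central. Scaling moves everything into a small ball $S$, taking $\zeta$ to the orbit loop of $\lambda\cdot s$. As $X_s$ is the Milnor fibre with open collars attached, the monodromy of the bundle of affine curves over $\mathbf C^7\setminus D$ in $\mathrm{Mod}(X_s)$ is $\rho$ followed by $\mathrm{Mod}(F,\partial F)\to\mathrm{Mod}(F^\circ)$.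

**Step 3: the curve and its pants system.** $C=X_s$ is the double cover $\delta^2=f$ of $E\setminus O$, where $E=E_{g^*}$ is the compact torus and $O=\{t=0\}$, branched at $p^0_1,\dots,p^0_4$.

The surface $E\cap Q$ is the Milnor fibre of the cusp, a one-holed torus. Over it $C$ consists of two copies $T_\pm=C\cap U_\pm$. Let $e_\pm=\partial T_\pm$.

$E$ is transverse to $\{\nu=e\}$ for all $e\ge\epsilon_1$: the scaling $(X,v)\mapsto(\lambda^3X,\lambda^2v)$ maps $E_g$ to $E_{\lambda\cdot g}$ and multiplies $\nu$ by $\lambda^{12}$, so a point with $\nu=e$ is moved to $\nu=\epsilon_1$ by some $\lambda\le1$, and for all small $g$ the curve $E_g$ is transverse to $\{\nu=\epsilon_1\}$. So $\Omega=E\setminus\mathrm{int}\,Q$, with $O$ included, is a closed disc. It contains the image of $\{|t|\le R_1\}$: there $\wp-t^{-2}$ and $\wp'+2t^{-3}$ are small, so for $0<|t|\le R_1$ both $|v|$ and $|X|$ are at least $R_1^{-2}$ and $R_1^{-3}$ respectively, up to a small error, and $\nu>\epsilon_1$ because $2R_1^{-12}>2R^{-12}=\epsilon_1$. This image is embedded, since for small $g^*$ the nonzero periods exceed $2R_1$ in absolute value. In particular $\mathbb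 D\subset\Omega\setminus O$.

Now cut.

- $\Omega\setminus(\mathrm{int}\,\mathbb D\cup O)$ is a pair of pants (one end being the puncture $O$). The cover over it is trivial, since $\partial\mathbb D$ encloses four branch points and $f\sim t^{-4}$ at $O$. It gives two pairs of pants, each with one boundary curve $d_k$ over $\partial\mathbb D$ ($k=1,2$), one of $e_\pm$, and one puncture over $O$.
- $\mathbb D\setminus\mathrm{int}(N(k_{12})\cup N(k_{34}))$ is a pair of pants whose boundary curves enclose $4,2,2$ branch points. The cover over it is trivial and gives two pairs of pants.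
- The preimages of $N(k_{12})$ and $N(k_{34})$ are double covers of discs with two branch points, i.e. annuli, with cores $c_1$ and $c_3$.
- $T_\pm$ is cut into a pair of pants by the vanishing cycle $\ell_\pm$ of $\mathsf b_1$.

So $c_1,c_3,d_1,d_2,e_+,e_-,\ell_+,\ell_-$ cut $C$ into six pairs of pants. With the two boundary components of $F$ they form a pants system $\mathcal C$. Here $F$ has genus $3$ and two boundary components, and $\chi=-6$, in agreement with $\chi(C)=2\chi(E\setminus O)-4$.

**Step 4: monodromy of the first three elements.** Let $\eta$ be one of the loops $a_{12},a_{34},z$. Choose an isotopy $h_\xi$ of $E$ supported in $\mathrm{int}\,\mathcal A$ with $h_0=\mathrm{id}$ and $h_\xi(p^0)=\eta(\xi)$. The function $f_{\eta(\xi),g^*}$ has simple zeros exactly at $\eta(\xi)$. Pulling the double coverings back by $h_\xi$ gives classes in $H^1(E\setminus\{O,p^0_1,\dots,p^0_4\};\mathbf Z/2)$ that are locally constant in $\xi$. So $h_\xi$ lifts to homeomorphisms $H_\xi:C\to X_{\Theta(\eta(\xi),g^*)}$, continuous in $\xi$, with $H_0=\mathrm{id}$. Near $O$, where $h_\xi=\mathrm{id}$, they preserve the sheets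 $\delta=\pm t^{-2}(1+\cdots)$ by continuity. Hence $H_1$ is the lift of $h_1$ that is the identity near the ends; the other lift exchanges the ends.

Up to isotopy rel $\partial\mathcal A$ and the marked points, $h_1$ depends only on the class of $\eta$ in $\pi_1(\mathrm{Conf}_4(\mathrm{int}\,\mathcal A),p^0)$, where $\mathrm{Conf}_4$ denotes ordered quadruples of distinct points. By the choice of $\mathcal A$ we may replace $\eta$ by $A_{12},A_{34},Z$, and $h_1$ becomes $T_{\partial N(k_{12})}^{\pm1}$, $T_{\partial N(k_{34})}^{\pm1}$, $T_{\partial\mathbb D}^{\pm1}$. Each of these curves has two lifts, and the lift of the twist that is the identity near the ends is the product of the twists along both lifts. The lifts of $\partial N(k_{12})$ are both isotopic to $c_1$, those of $\partial N(k_{34})$ to $c_3$, and those of $\partial\mathbb D$ are $d_1,d_2$. So the images in $\mathrm{Mod}(C)$ are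
$$T_{c_1}^{\pm2},\qquad T_{c_3}^{\pm2},\qquad(T_{d_1}T_{d_2})^{\pm1} .$$

**Step 5: monodromy of $\mathsf f_\pm,\mathsf e_\pm$.** Over the contractible $V$ the family $X_{s'}\setminus\mathrm{int}(U_+\cup U_-)$ is trivial, so loops in $V\setminus D$ act through their actions on $T_\pm$ rel boundary. The $X_{s'}\cap U_\pm$ form a fibre bundle over $V\setminus D_\pm$. The loop $J_+(p^0,\beta)$ is null-homotopic in $V\setminus D_-$, so it acts trivially on $T_-$. In $V\setminus D_+$ it is homotopic to $\Theta(p^0,\beta)$, so by (5) it acts on $T_+$ as the monodromy of the family $E_g\cap Q$ along $\beta$, the cusp monodromy $B_3\to\mathrm{Mod}(T_+,\partial T_+)$.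

To compute the latter, view $E_g$ as the double cover of the $v$-plane branched at the three roots of $v^3+Av+B$, with $\beta$ scaled so that the roots stay in a small disc $|v|<r_0$. A half twist exchanging two roots along an arc, supported in this disc, lifts to a Dehn twist along the lift of the arc. Outside $|v|<r_0$ the double covers $E_g\cap Q$ are unbranched and form a trivial family over all small $g$, including $g=0$, so the lift that is the identity there is the monodromy rel boundary. The arcs for $\mathsf b_1,\mathsf b_2$ share one end point, so their lifts meet once transversally, and the two twists have the same handedness. By (M3) $(\mathsf b_1\mathsf b_2)^6$ acts as $T_{\partial T_+}^{\pm1}$. The same applies to $J_-$, so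
$$\mathsf f_\pm\mapsto T_{\ell_\pm}^{\pm1},\qquad\mathsf e_\pm\mapsto T_{e_\pm}^{\pm1}.$$

**Step 6: independence.** By (M2) the seven images of Steps 4 and 5 generate $\mathbf Z^7\subset\mathrm{Mod}(F^\circ)$. By (M1), in $\mathrm{Mod}(F,\partial F)$ the seven elements act by these products up to boundary twists. By Lemma 2, $\rho(\zeta)$ is a nontrivial product of boundary twists. So all eight images lie in the free abelian group on $\{T_c\}_{c\in\mathcal C}$. In a relation among them, mapping to $\mathrm{Mod}(F^\circ)$ kills the seven exponents, and then the exponent of $\rho(\zeta)$ vanishes because $\rho(\zeta)$ has infinite order. Since $\tau+1=8$, this proves $H(3,3)$. $\square$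

## 12. Raising the exponent of $z$ by one

**Proposition 7.** For $q,r\ge3$, $H(q,r)$ implies $H(q,r+1)$.

With the symmetry $y\leftrightarrow z$ and Proposition 6 this gives $H(q,r)$ for all $q,r\ge3$. Primes denote objects of $Y_{q,r+1}$, so $\tau'=\tau+1$. The plan is to find $Y_{q,r}$ inside the family of $Y_{q,r+1}$, inherit $\tau+1$ elements, and add $\zeta'$.

**Step 1: a fibre with a $Y_{q,r}$ point.** Let $s_1\in S'$ have $d_r=\omega\ne0$ small and all other parameters $0$:
$$X'_{s_1}:\qquad yz=0,\qquad x^2+y^q+z^r(z+\omega)=0 .$$
At the origin this is $Y_{q,r}$, via $\tilde z=z(z+\omega)^{1/r}$; the ideal $(yz)=(y\tilde z)$ is unchanged. There is no other singular point. On $z=0$, $y\neq0$, the differential of $yz$ is $y\,dz$, and the other differential has $dx$-component $2x\ne0$. On $y=0$, $z\ne0$, the differential of $yz$ is $z\,dy$, and the other has $dx$-component $2x\neq0$ unless $z=-\omega$, where its $dz$-component is $z^r\ne0$.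

**Step 2: inherited elements.** By openness of versality, $(S',s_1)\to(S_{q,r},0)$ is a submersion with $1$-dimensional fibres, and $D'$ is the preimage of $D$ near $s_1$. So near $s_1$ we have $(S',D')\cong(S_{q,r},D)\times\mathbf C$, and the elements $\gamma_0,\dots,\gamma_\tau$ from $H(q,r)$ give commuting elements of $\pi_1(S'\setminus D',s)$ for some $s$ near $s_1$.

**Step 3: the Milnor fibre $F'$.** Near the origin the family $X'$ is the pull-back of the semi-universal family of $Y_{q,r}$, where on $X'_{s_1}$ we use the isomorphism given by $\tilde z$. Let $\mathbb B''$ be the preimage in the total space of a small ball $B=\{n\le\epsilon''\}$ as in Section 4 for $Y_{q,r}$. For $s$ near $s_1$ the part $X'_s\cap(B'\setminus\mathrm{int}\,\mathbb B'')$ is smooth and transverse to both boundaries, so it forms a trivial family. Hence $F'=X'_s\cap B'=F\cup R$, where $F$ is the Milnor fibre of $Y_{q,r}$ and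
$$R\cong X'_{s_1}\cap(B'\setminus\mathrm{int}\,\mathbb B'').$$
We determine $R$ on the two components of $X'_{s_1}$.

On $z=0$, $x^2+y^q=0$, both $B'$ and $\mathbb B''$ are given by bounds on $2|y|^{2q}$. So we get annuli, one for each branch.

On $y=0$, $x^2+z^r(z+\omega)=0$, $\mathbb B''$ is the part over the component at $0$ of $\{2|z^r(z+\omega)|^2\le\epsilon''\}$, i.e. over a disc $|\tilde z|\le\mathrm{const}$ which for small $\epsilon''$ does not contain $-\omega$. $B'$ is the part over $\{G\le\epsilon\}$ with
$$G(z)=|z|^{2r}|z+\omega|^2+|z|^{2r+2}.$$
Write $z=\varrho e^{i\theta}$ and $k=\mathrm{Re}(\bar\omega e^{i\theta})$, so $|k|\le|\omega|$. Then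
$$\varrho^{1-2r}\,\frac{\partial G}{\partial\varrho}=4(r+1)\varrho^2+2(2r+1)k\varrho+2r|\omega|^2 ,$$
a quadratic polynomial in $\varrho$ with discriminant at most $4|\omega|^2\big((2r+1)^2-8r(r+1)\big)=4|\omega|^2(1-4r-4r^2)<0$. So $G$ increases strictly along rays, and $\{G\le\epsilon\}$ is a disc around $0$. It contains $-\omega$, since $G(-\omega)=|\omega|^{2r+2}<\epsilon$ for $\omega$ small. This part of $R$ is therefore the double cover of an annulus, branched at the single point $-\omega$. It is connected, with $\chi=2\cdot(-1)+1=-1$. The cover over the inner circle has monodromy $(-1)^r$, over the outer circle $(-1)^{r+1}$, so there are one ($r$ odd) or two ($r$ even) inner boundary curves and two, respectively one, outer ones. A connected surface with $\chi=-1$ and three boundary curves is a pair of pants.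

**Step 4: a pants system of $F'$.** The annuli only push boundary curves of $F$ to boundary curves of $F'$, and the inner boundary curves of the new pair of pants are boundary curves of $F$. So with $\mathcal C$ the pants system of $F$ from $H(q,r)$,
$$\mathcal C'=\mathcal C\cup\{\text{outer boundary curves of the new pair of pants}\}$$
is a pants system of $F'$.

**Step 5: independence.** Since the family $R$ is trivial near $s_1$, $\rho'(\gamma_j)$ is $\rho(\gamma_j)$ extended by the identity. By (M2) for $\mathcal C'$, twists along $\mathcal C$ remain independent in $\mathrm{Mod}(F',\partial F')$. So $\rho'(\gamma_0),\dots,\rho'(\gamma_\tau)$ are still independent, and they involve only curves of $\mathcal C$. Add the $S^1$-orbit loop $\zeta'$ of $s$. It is central, and by Lemma 2 $\rho'(\zeta')$ is a product of boundary twists of $F'$ with nonzero exponents at the curves of $\mathcal C'\setminus\mathcal C\ne\emptyset$. In a relation among $\rho'(\gamma_0),\dots,\rho'(\gamma_\tau),\rho'(\zeta')$, the exponent at such a curve shows that $\rho'(\zeta')$ does not occur, and then the other exponents vanish. These are $\tau+2=\tau'+1$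 commuting elements, so $H(q,r+1)$ holds. $\square$

**Completion of the proof of the theorem.** By Propositions 6 and 7 and the symmetry, $H(q,r)$ holds for all $q,r\ge3$. By the last line of Section 6 this gives (2), and Section 5 derives (a), (b) and (c) from it. $\blacksquare$
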